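# Nonseparable measures on hereditarily separable compact spaces after adding random reals

## Random reals over a model of $\diamondsuit$

**Theorem 1.** Let $V\models\mathrm{ZFC}+\diamondsuit$, let $\kappa\ge\omega_2$ be a cardinal, let $\mathbb B$ be the measure algebra of $2^\kappa$, and let $G$ be $V$-generic for $\mathbb B$ (that is, add $\kappa$ random reals). In $V[G]$:

1. $\operatorname{cov}(\mathbb L_{\omega_1})\ge\kappa>\omega_1$, so $\omega_1$ is a precaliber of measure algebras. If $\kappa^\omega=\kappa$ in $V$, then $\operatorname{cov}(\mathbb L_{\omega_1})=\mathfrak c=\kappa$.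
2. There is a compact zero-dimensional $K\subseteq2^{\omega_1}$ such that every finite power $K^n$ is hereditarily separable (so $K$ and all $K^n$ are countably tight), and $K$ carries a nonseparable Radon probability measure. In fact its measure algebra is isomorphic to that of $\lambda_{\omega_1}$.

**Corollary 2.** If ZFC is consistent, then the statement "every Radon measure on every countably tight compact space is separable" is neither provable nor refutable from ZFC + "$\omega_1$ is a precaliber of measure algebras".

In plain words: a measure is separable if countably many measurable sets suffice to approximate all the others. A space is countably tight if every limit of a set is already a limit of a countable part of it. One may hope that a space whose topology is governed by countable sets carries only measures governed by countably many sets. Some assumption beyond ZFC enters, and the natural one is that $\omega_1$ is a precaliber of measure algebras: under it, every Radon measure on a *first-countable* compact space is separable. The question whether the same holds for *countably tight* compact spaces is stated as open in "Nonseparable Radon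 measures and small compact spaces". Theorem 1 says that the implication is not a theorem of ZFC, and that it can fail even for a space all of whose finite powers are hereditarily separable. By the fact on first-countable spaces just quoted, the space $K$ of Theorem 1 cannot be first-countable.

Throughout, compact spaces are Hausdorff and measures are finite. We write $\mathrm{Fn}(A,2)$ for the set of finite partial functions from $A$ to $2=\{0,1\}$, and $[s]=\{y\in2^A:s\subseteq y\}$ for $s\in\mathrm{Fn}(A,2)$. The sets $[s]$ are called cylinders, and the clopen subsets of $2^A$ are the finite unions of cylinders.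

## Tightness, Maharam type and precalibers

**Definition (separable measure).** A Radon measure $\mu$ is separable if $L^1(\mu)$ is separable; equivalently, its measure algebra is separable in the Fréchet–Nikodym metric $d(A,B)=\mu(A\triangle B)$; equivalently, it has countable Maharam type, where the Maharam type is the least cardinality of a set that generates the measure algebra as a closed subalgebra.

Lebesgue measure on $[0,1]$ is separable. The product measure $\lambda_{\omega_1}$ on $2^{\omega_1}$ is not: the sets $A_j=\{x:x(j)=1\}$, $j<\omega_1$, are pairwise at distance $\frac12$. We shall prove nonseparability in this way, by uncountably many sets with pairwise distances bounded below.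

We recall two consequences of Maharam's theorem. If every nonzero principal ideal of the measure algebra of a probability measure has Maharam type exactly $\omega_1$, then this algebra is isomorphic to that of $\lambda_{\omega_1}$. Every probability algebra of Maharam type at most $\omega_1$ embeds, preserving measure and Boolean operations, into the measure algebra of $\lambda_{\omega_1}$.

**Definition (countable tightness).** A compact space $K$ has countable tightness if for every $A\subseteq K$ and $x\in\overline A$ there is a countable $I\subseteq A$ with $x\in\overline I$.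

If every subspace of $K$ is separable ($K$ is hereditarily separable), then $K$ is countably tight: given $y\in\overline A$, take a countable $I\subseteq A$ dense in $A$; then $y\in\overline I$. On the other hand $[0,1]^{\omega_1}$ and $2^{\omega_1}$ are not countably tight: let $A$ be the set of points with countable support, and $y$ the constant function $1$. Then $y\in\overline A$, but the closure of a countable subset of $A$ consists of points supported in one fixed countable set.

Moreover, *a countably tight compact space $K$ has no continuous map $f$ onto $L=[0,1]^{\omega_1}$.* Indeed, $L$ would then be countably tight. Given $A\subseteq L$ and $y\in\overline A$, choose $A'\subseteq K$ with $f[A']=A$. The set $f[\overline{A'}]$ is closed and contains $A$, so $y=f(x)$ for some $x\in\overline{A'}$. Take a countable $I\subseteq A'$ with $x\in\overline I$; then $y\in\overline{f[I]}$.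

**Definition (precaliber).** A cardinal $\kappa$ is a precaliber of a Boolean algebra if every family of $\kappa$ nonzero elements contains a subfamily of size $\kappa$ that is centered, i.e. all of whose finite subfamilies have nonzero meet. We say that $\omega_1$ is a precaliber of measure algebras if it is a precaliber of the measure algebra of every finite measure. Let $\mathbb L_{\omega_1}$ be the family of null sets of $\lambda_{\omega_1}$, and $\operatorname{cov}(\mathbb L_{\omega_1})$ the least number of such null sets needed to cover $2^{\omega_1}$.

**Fact 3.** $\omega_1$ is a precaliber of measure algebras if and only if $\operatorname{cov}(\mathbb L_{\omega_1})>\omega_1$.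

For instance, under CH $\omega_1$ is *not* a precaliber of measure algebras: the preimages of the points of $2^\omega$ under the projection $2^{\omega_1}\to2^\omega$ are $\mathfrak c$ null sets that cover $2^{\omega_1}$, so always $\operatorname{cov}(\mathbb L_{\omega_1})\le\mathfrak c$. Since $\diamondsuit$ implies CH, the implication in our question holds vacuously in the ground model of Theorem 1.

We only use the direction from right to left of Fact 3, and here is its proof. Assume $\operatorname{cov}(\mathbb L_{\omega_1})>\omega_1$, and let $(a_\xi)_{\xi<\omega_1}$ be nonzero elements of the algebra of a measure, scaled to total measure $1$. The closed subalgebra that they generate has Maharam type at most $\omega_1$, so it embeds into the algebra of $\lambda_{\omega_1}$, and we may take $a_\xi$ to be the class of a set $F_\xi\subseteq2^{\omega_1}$ that depends on countably many coordinates. Let $b_\eta=\sup_{\xi\ge\eta}a_\xi$. The measures of the $b_\eta$ form a nonincreasing $\omega_1$-sequence of reals, which is eventually constant; so $b_\eta=b$ for all $\eta\ge\eta_0$, and $b\ge a_{\eta_0}$ is nonzero. Let $B$ represent $b$ and depend on a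 countable set $c$ of coordinates. For each $\eta\ge\eta_0$ the supremum is attained on a countable $c_\eta\subseteq[\eta,\omega_1)$, so $B\setminus\bigcup_{\xi\in c_\eta}F_\xi$ is null. Consider these null sets together with all null sets of the form $\bigcap_{\xi\in e}F_\xi$, $e$ finite and nonempty. There are at most $\omega_1$ of them.

They do not cover $B$. Suppose they do. Let $T$ be the countable group of elements of $2^{\omega_1}$ that vanish outside a finite subset of $c$. The set $\bigcup_{t\in T}(B+t)$ is invariant under finite changes of coordinates, so by the zero–one law it has measure $1$. It is covered by the translates by $t\in T$ of our null sets. Adding its complement, we have covered $2^{\omega_1}$ by $\omega_1$ null sets, a contradiction.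

Pick $x\in B$ outside all of them. For each $\eta\ge\eta_0$ there is $\xi\ge\eta$ with $x\in F_\xi$, so $\{\xi:x\in F_\xi\}$ is uncountable; and for a finite nonempty subset $e$ of it, $x\in\bigcap_{\xi\in e}F_\xi$, so this intersection is not null. Hence $\{a_\xi:x\in F_\xi\}$ is centered. $\square$

## Independence: Corollary 2 from Theorem 1

If ZFC is consistent, so is $\mathrm{ZFC}+\diamondsuit$ (take $L$, or add a subset of $\omega_1$ with countable conditions). Then Theorem 1 yields a model in which $\omega_1$ is a precaliber of measure algebras and some countably tight compact space carries a nonseparable Radon measure. So the statement is not provable.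

For the other half assume $\mathrm{MA}_{\omega_1}$, which is consistent relative to ZFC. It implies that $\omega_1$ is a precaliber of every ccc Boolean algebra, in particular of measure algebras. By a theorem of Fremlin (*On compact spaces carrying Radon measures of uncountable Maharam type*, Fund. Math. 154 (1997)), $\mathrm{MA}_{\omega_1}$ implies that every compact space carrying a nonseparable Radon measure maps continuously onto $[0,1]^{\omega_1}$. A countably tight compact space does not, as we saw. So the statement is not refutable. $\square$

Fremlin's theorem is used only here. The rest of the lecture proves Theorem 1.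

## Boolean values, and $\operatorname{cov}(\mathbb L_{\omega_1})$ in the random extension

We recall what we need about $\mathbb B$. Let $P$ denote the product measure on $2^\kappa$ and the measure that it induces on $\mathbb B$. The algebra $\mathbb B$ is complete and ccc, and each of its elements is the class of a measurable set $\subseteq2^\kappa$ that depends on countably many coordinates. A statement $\varphi$ about names has a Boolean value $[\![\varphi]\!]\in\mathbb B$, and $\varphi$ holds in $V[G]$ if and only if $[\![\varphi]\!]\in G$; in particular, if $P([\![\varphi]\!])=0$, then $\varphi$ fails in $V[G]$. Negation corresponds to complement, and if $(\varphi_i)_{i<\omega}\in V$, then $[\![\exists i\,\varphi_i]\!]=\sup_i[\![\varphi_i]\!]$, which is represented by the union of representatives of the $[\![\varphi_i]\!]$. By the ccc, cardinals are preserved, and every club of $\omega_1$ in $V[G]$ contains a club from $V$. The generic point $g\in2^\kappa$ is given by $g(\eta)=1$ iff the class of $\{w:w(\eta)=1\}$ is in $G$; thus $[\![g(\eta)=1]\!]$ is that class, of measure $\frac12$.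

**Proposition 4.** Part 1 of Theorem 1 holds.

*Proof.* Let $\sigma<\kappa$ be an infinite cardinal and let $(N_\zeta)_{\zeta<\sigma}\in V[G]$ be null sets of $2^{\omega_1}$. We look for a point outside all of them.

**Step 1 (names for covers of the null sets).** A null set of the completed product measure is contained in a null set that depends on countably many coordinates, hence in a null intersection of countable unions of cylinders. So in $V[G]$ there are $s^\zeta_{k,i}\in\mathrm{Fn}(\omega_1,2)$ with
$$N_\zeta\subseteq\bigcap_k\bigcup_i[s^\zeta_{k,i}],\qquad \lambda_{\omega_1}\Big(\bigcup_i[s^\zeta_{k,i}]\Big)\le2^{-k}.$$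
We want names $\dot s^\zeta_{k,i}$ for which $1$ forces
$$\lambda_{\omega_1}\Big(\bigcup_{i\le M}[\dot s^\zeta_{k,i}]\Big)\le2^{-k}\quad\text{for all }\zeta,k,M. \tag{1}$$
Some $p\in G$ forces this for some names. Below $-p$ change $\dot s^\zeta_{k,i}$ to the zero function with domain $k+i+1$; since $\sum_i2^{-(k+i+1)}=2^{-k}$, the bound holds there too. As $p\in G$, the values in $V[G]$ have not changed.

**Step 2 (few coordinates matter).** Each $\dot s^\zeta_{k,i}$ is decided by a countable maximal antichain. Representing its members by disjoint measurable sets that cover $2^\kappa$ and depend on countably many coordinates, we obtain a measurable function $w\mapsto s^\zeta_{k,i}(w)$ with countably many values, such that $[\![\dot s^\zeta_{k,i}=u]\!]$ is the class of $\{w:s^\zeta_{k,i}(w)=u\}$. Let $A\in V$, $A\subseteq\kappa$, collect all coordinates used; $|A|\le\sigma$. Since $|\kappa\setminus A|=\kappa>\omega_1$, there is in $V$ an injection $h:\omega_1\to\kappa\setminus A$. In $V[G]$ let $r(\xi)=g(h(\xi))$, so $r\in2^{\omega_1}$.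

**Step 3 ($r$ avoids every $N_\zeta$).** Fix $\zeta,k,M$ and drop $\zeta,k$ from the notation. The Boolean value of $r\in\bigcup_{i\le M}[\dot s_i]$ is the class of $\{w:w\circ h\in\bigcup_{i\le M}[s_i(w)]\}$. The coordinates in $h[\omega_1]$ are independent of those in $A$. Summing over the countably many values $u=(u_i)_{i\le M}$ of $(s_i)_{i\le M}$,
$$P\Big(\Big[\!\Big[r\in\bigcup_{i\le M}[\dot s_i]\Big]\!\Big]\Big)=\sum_uP\{w:s_i(w)=u_i\ \forall i\le M\}\cdot\lambda_{\omega_1}\Big(\bigcup_{i\le M}[u_i]\Big)\le2^{-k}.$$
The measure of a finite union of cylinders is the same in $V$ and in $V[G]$, so by (1) every $u$ that is taken with positive probability has $\lambda_{\omega_1}(\bigcup_{i\le M}[u_i])\le2^{-k}$. Letting $M\to\infty$ and then $k\to\infty$ we get $[\![r\in\bigcap_k\bigcup_i[\dot s^\zeta_{k,i}]]\!]=0$ for each $\zeta$. So $r\notin\bigcup_{\zeta<\sigma}N_\zeta$.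

Hence $\operatorname{cov}(\mathbb L_{\omega_1})\ge\kappa\ge\omega_2$ in $V[G]$, and $\omega_1$ is a precaliber of measure algebras by Fact 3.

**Step 4 (the exact value).** Let $\kappa^\omega=\kappa$ in $V$. A set depending on countably many coordinates is given by those coordinates and a Borel set, so $|\mathbb B|=\kappa$. A subset of $\omega$ in $V[G]$ is given by a countable sequence of elements of $\mathbb B$, so $\mathfrak c\le\kappa^\omega=\kappa$ in $V[G]$. With $\operatorname{cov}(\mathbb L_{\omega_1})\le\mathfrak c$ from the previous section, $\kappa\le\operatorname{cov}(\mathbb L_{\omega_1})\le\mathfrak c\le\kappa$. $\square$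

## Prescribing coordinates on small open sets

We turn to part 2 and first ask what goes wrong with $K=2^{\omega_1}$, which carries $\lambda_{\omega_1}$. For $\alpha<\omega_1$ let $\chi_\alpha$ be the characteristic function of $\{\alpha\}$. No $\chi_\delta$ lies in the closure of $\{\chi_\alpha:\alpha<\delta\}$, because only $\chi_\delta$ has value $1$ at the coordinate $\delta$. So $2^{\omega_1}$ is not hereditarily separable. To prevent this, we shall prescribe the new coordinate on a small open set: on suitable cylinders $[t]$, $t\in\mathrm{Fn}(j,2)$, all points of $K$ must have value $l$ at $j$. If such $t$ is contained in $\chi_\alpha$ with $\alpha<j$ and $l=1$, then $\chi_\alpha$ is expelled from $K$. The prescribed set has small measure, so off it the coordinate $j$ can still be a fair coin, and this keeps the measure nonseparable.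

For $j=\omega\gamma+k$ with $k<\omega$ let $\varepsilon_j=2^{-k-2}$. Note $\varepsilon_j\le\frac14$.

**Definition (system).** A system consists, for $j<\omega_1$, of a Borel probability $\mu_j$ on $2^j$ and countable sets $\mathcal U^0_j,\mathcal U^1_j\subseteq\mathrm{Fn}(j,2)$ such that, with $U^l_j=\bigcup\{[t]:t\in\mathcal U^l_j\}\subseteq2^j$ and $F_j=2^j\setminus(U^0_j\cup U^1_j)$:

* (a) every $t\in\mathcal U^0_j$ is incompatible with every $t'\in\mathcal U^1_j$; so $U^0_j\cap U^1_j=\emptyset$;
* (b) $\mu_j(U^0_j\cup U^1_j)\le\varepsilon_j$;
* (c) $\mu_{j+1}(B\times\{l\})=\mu_j(B\cap U^l_j)+\frac12\mu_j(B\cap F_j)$ for Borel $B\subseteq2^j$ and $l<2$; for limit $j$, $\mu_j$ is the unique measure that projects to all earlier ones.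

Here $\mu_0$ is the point mass on $2^0$. Summing (c) over $l$ shows that $\mu_{j+1}$ projects to $\mu_j$, so limits make sense. The measures are determined by the families $\mathcal U^l_j$.

As an example of (c), let $j=2$, $\mu_2$ uniform on $2^2$, $\mathcal U^1_2=\{t\}$ with $t=(0,0)$ and $\mathcal U^0_2=\emptyset$. Then $\mu_2(U^1_2)=\frac14$, and $\mu_3$ gives mass $\frac14$ to $(0,0,1)$, mass $0$ to $(0,0,0)$ and mass $\frac18$ to each of the six other points. (Here (b) would require $\mu_2(U_2^1)\le\varepsilon_2=\frac1{16}$; the example only illustrates (c).)

If all $\mathcal U^l_j$ are empty, then $\mu_j$ is the product measure and the set $K$ below is $2^{\omega_1}$.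

**Lemma 5.** Let a system be given in $V$. In $V[G]$ let
$$K=\{x\in2^{\omega_1}:\ \forall j<\omega_1\ \forall l<2\ \forall t\in\mathcal U^l_j\ (t\subseteq x\Rightarrow x(j)=l)\}.$$
Then $K$ is closed, and there is a Radon probability $\mu$ on $2^{\omega_1}$ with $\mu(K)=1$ that is nonseparable and whose measure algebra is isomorphic to that of $\lambda_{\omega_1}$.

*Proof.* **Step 1 (the measure $\mu$ in $V[G]$).** For $s\in\mathrm{Fn}(\omega_1,2)$ let $\nu(s)=\mu_j([s])$ for any $j<\omega_1$ with $\operatorname{dom}s\subseteq j$; this does not depend on $j$, and it defines in $V$ a finitely additive probability $\nu$ on the clopen algebra of $2^{\omega_1}$. As $\omega_1$ is preserved and $\mathrm{Fn}(\omega_1,2)$ is the same set in $V$ and $V[G]$, $\nu$ is also a finitely additive probability on the clopen algebra of $2^{\omega_1}$ in $V[G]$. By compactness it extends there to a unique Radon probability $\mu$. Note that the measures $\mu_j$ live in $V$; in $V[G]$ we use only their values on clopen sets.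

**Step 2 ($K$ is closed and $\mu(K)=1$).** The complement of $K$ is the union of the clopen sets $\{x:t\subseteq x,\ x(j)=1-l\}$ with $t\in\mathcal U^l_j$. So $K$ is closed. By (c) each of these sets has measure $\mu_j([t]\cap U^{1-l}_j)+\frac12\mu_j([t]\cap F_j)$. Since $[t]\subseteq U^l_j$, which is disjoint from $F_j$ and by (a) from $U^{1-l}_j$, this is $0$. Radon measures are $\tau$-additive, so the union of these null open sets is null.

**Step 3 (a lower bound for distances).** Let $A_j=\{x:x(j)=1\}$. If $i<j$ and the clopen set $C$ depends on coordinates below $j$, then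
$$\mu(C\cap(A_i\triangle A_j))\ \ge\ \tfrac12\mu_j(C\cap F_j)\ \ge\ \tfrac12(\mu(C)-\varepsilon_j). \tag{2}$$
We compute in $V$, with $C$ regarded as a subset of $2^j$. For $l<2$ let $B_l=\{y\in C\cap F_j:y(i)=l\}$. The set in question contains $B_0\times\{1\}$ and $B_1\times\{0\}$, and by (c) these have measures $\frac12\mu_j(B_0)$ and $\frac12\mu_j(B_1)$. The second inequality is (b).

**Step 4 (nonseparability).** With $C=2^{\omega_1}$, (2) gives $\mu(A_i\triangle A_j)\ge\frac12\cdot\frac34=\frac38$ for $i<j<\omega_1$. So $L^1(\mu)$ is nonseparable.

**Step 5 (homogeneity).** Let $\mu(B)=b>0$. Choose a clopen $C$ with $\mu(B\triangle C)\le b/8$ and $k$ with $2^{-k-2}\le b/8$. There are uncountably many ordinals of the form $\omega\gamma+k$ that exceed all coordinates of $C$. For two of them, $i<j$, (2) gives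
$$\mu(C\cap(A_i\triangle A_j))\ge\tfrac12\big(\tfrac78b-\tfrac18b\big)=\tfrac38b,\qquad\text{so}\qquad\mu(B\cap(A_i\triangle A_j))\ge\tfrac14b.$$
Hence the principal ideal of $B$ has uncountable Maharam type. The type is at most $\omega_1$, because the measure algebra is generated by the classes of the $A_j$. By Maharam's theorem the algebra of $\mu$ is isomorphic to that of $\lambda_{\omega_1}$. $\square$

Since $\mu(K)=1$, the restriction of $\mu$ to $K$ is a Radon probability on $K$ with the same measure algebra. Also $K$, a closed subset of $2^{\omega_1}$, is compact and zero-dimensional. So part 2 of Theorem 1 is reduced to this: *construct in $V$ a system for which, in $V[G]$, all $K^n$ are hereditarily separable.*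

## New points, and laws in place of points

Suppose $n=1$, and let $(z_\alpha)_{\alpha<\omega_1}$ be points of $K$. We want some $z_\delta$ in the closure of $\{z_\alpha:\alpha<\delta\}$. As far as coordinates below $\delta$ are concerned, this is a matter of choosing $\delta$ closed enough: if $z_\delta\in[s]$ with $s\in\mathrm{Fn}(\delta,2)$, then we can arrange that $z_\alpha\in[s]$ for infinitely many $\alpha<\delta$. The difficulty lies in coordinates $j\ge\delta$. There we must use the prescriptions $\mathcal U^l_j$.

**The first attempt.** If the sequence were in $V$, then $\diamondsuit$ would let us guess the array $x=(z_\beta\restriction\delta)_{\beta<\delta}$ at stage $\delta$. At each stage $j\ge\delta$ we would treat all requests of the form "find $\alpha$ outside the finite set $E$ with $s\subseteq z_\alpha$ and $z_\alpha(j)=l$". We pick one suitable $\alpha$ and put one long finite piece $t$ of $z_\alpha\restriction j$ into $\mathcal U^l_j$; then every point of $K$ that extends $t$, in particular $z_\alpha$, must have value $l$ at $j$.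

This breaks down in $V[G]$. The set $K$ has new points there, and the sequence $(z_\alpha)$ need not be in $V$. All that $V$ has is a sequence of names, and through the names the array $x\in2^{\delta\times\delta}$ is a random element with some law, i.e. a Borel probability $\pi_\delta$ on $2^{\delta\times\delta}$ in $V$. For a typical law every single array is null. Take for example the law under which all $x(\beta,\xi)$ are independent fair coins. A piece $t$ with $|\operatorname{dom}t|=k$, chosen for one $\alpha$, satisfies $t\subseteq x_\alpha$ only with probability $2^{-k}$. So treating one $\alpha$ settles the request for few $x$ only.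

In this example there is an easy repair: keep $t$ and let $\alpha$ vary. The rows $x_\alpha$ are independent, so almost surely $t\subseteq x_\alpha$ for infinitely many $\alpha$. But a fixed $t$ does not work for all laws: if under $\pi_\delta$ all rows have $x_\alpha(0)=1$, then $t=\{(0,0)\}$ is never hit. And we cannot just choose a large open set, because of (b).

Four devices overcome this.

First, we use $\diamondsuit$ to guess *laws*, not arrays. There are only $\omega_1$ many finite conditions on an array in $2^{\omega_1\times\omega_1}$, so a law is essentially a function from a set of size $\omega_1$ to $[0,1]$.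

Second, the prescribed set at stage $j$ is chosen *at random*: colour finite patterns $2^J\to\{0,1,*\}$ independently, the colours $0$ and $1$ having small probability. The coloured set has small expected $\mu_j$-measure. If the rows of $x$ are pairwise distinct, then finitely many rows give distinct patterns once $J$ is large; so their colours are independent, and among sufficiently many rows one gets the desired colour with probability close to $1$. By Fubini a single colouring works for $\pi_\delta$-most arrays $x$ *simultaneously*. Distinctness cannot be dropped: if all rows were equal there would be just one trial.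

Third, a colouring fails for a set of arrays of small measure, not of measure zero. So we repeat each request infinitely often within stage $j$, with failure bounds tending to $0$.

Fourth, at stage $j$ the ground model knows only the law of the array $(z_\beta\restriction\delta)_{\beta<\delta}$ and nothing about $z_\beta(i)$ for $\delta\le i<j$, except what is prescribed. So the rows must be handled through the part of $z_\beta$ that is *determined* by $z_\beta\restriction\delta$ and the prescriptions. The inductive claim at the end must be about these determined parts, which makes it stronger than the statement we are after.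

## Guessing laws with $\diamondsuit$

Work in $V$. Recall that $\diamondsuit$ provides $a_\delta\subseteq\delta$ $(\delta<\omega_1)$ such that $\{\delta:a\cap\delta=a_\delta\}$ is stationary for every $a\subseteq\omega_1$.

**Lemma 6.** There are $\Lambda_\delta:\mathrm{Fn}(\delta\times\delta,2)\to[0,1]$ $(\delta<\omega_1)$ such that for every $\Lambda:\mathrm{Fn}(\omega_1\times\omega_1,2)\to[0,1]$ the set $\{\delta:\Lambda\restriction\mathrm{Fn}(\delta\times\delta,2)=\Lambda_\delta\}$ is stationary.

*Proof.* Fix a bijection $e:\omega_1\to\mathrm{Fn}(\omega_1\times\omega_1,2)\times\mathbb Q$. For club many $\delta$, $e[\delta]=\mathrm{Fn}(\delta\times\delta,2)\times\mathbb Q$. Put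
$$\Lambda_\delta(q)=\sup\big(\{0\}\cup\{r\in\mathbb Q\cap[0,1]:(q,r)\in e[a_\delta]\}\big).$$
Given $\Lambda$, let $a=e^{-1}[\{(q,r):r<\Lambda(q)\}]$. If $\delta$ lies in the club and $a\cap\delta=a_\delta$, then $e[a_\delta]=\{(q,r):q\in\mathrm{Fn}(\delta\times\delta,2),\ r<\Lambda(q)\}$, so $\Lambda_\delta(q)=\sup(\{0\}\cup\{r\in\mathbb Q\cap[0,1]:r<\Lambda(q)\})=\Lambda(q)$ for all such $q$. $\square$

For $x\in2^{\delta\times\delta}$ and $\beta<\delta$ let $x_\beta\in2^\delta$, $x_\beta(\xi)=x(\beta,\xi)$, be the row with index $\beta$.

**Definition (good).** Call $\delta<\omega_1$ good if $\delta$ is a nonzero limit, there is a (necessarily unique) Borel probability $\pi_\delta$ on $2^{\delta\times\delta}$ with $\pi_\delta([q])=\Lambda_\delta(q)$ for all $q\in\mathrm{Fn}(\delta\times\delta,2)$, and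
$$\pi_\delta\{x:x_\beta=x_{\beta'}\}=0\qquad\text{for all }\beta<\beta'<\delta.$$

For example, if $\Lambda_\omega(q)=2^{-|q|}$ for all $q$, then $\omega$ is good: $\pi_\omega$ is the product measure, and two rows are almost surely different. If $\Lambda_\omega(q)$ is $1$ for $q$ with all values $0$, and $0$ otherwise, then $\pi_\omega$ is the point mass at the zero array, and $\omega$ is not good.

**Coding tuples.** To treat $K^n$ we store $n$ points in a block of $n$ rows. For $0<n<\omega$ we have $n\cdot(\omega\gamma+k)=\omega\gamma+nk$. So $n\cdot\delta=\delta$ for limit $\delta$, and $\delta$ is the disjoint union of the blocks $\{n\alpha+a:a<n\}$, $\alpha<\delta$. The same holds for $\omega_1$. For $n=2$ the blocks are $\{0,1\},\{2,3\},\dots,\{\omega,\omega+1\},\{\omega+2,\omega+3\},\dots$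

## Determined parts of rows

**Definition (determined part).** Let $\delta$ be good, $\beta<\delta$, and let families $\mathcal U^l_i$ with (a) be given. For $x\in2^{\delta\times\delta}$ let $d_\beta=d^\delta_\beta(x)$ be the partial function on $\omega_1$ with $d_\beta\restriction\delta=x_\beta$ and, for $i\ge\delta$,
$$d_\beta(i)=l\iff\exists t\in\mathcal U^l_i\ \ t\subseteq d_\beta\restriction i,$$
undefined if there is no such $t$ for $l=0,1$.

By (a) this is well defined: two elements of $\mathcal U^0_i$ and $\mathcal U^1_i$ are incompatible, so they are not both contained in $d_\beta\restriction i$. Also, $d_\beta\restriction j$ depends only on the families $\mathcal U^l_i$ with $i<j$.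

For example, suppose $\mathcal U^1_\delta=\{\{(0,0)\}\}$, $\mathcal U^0_{\delta+1}=\{\{(1,0),(\delta,1)\}\}$, and $\mathcal U^0_\delta=\mathcal U^1_{\delta+1}=\emptyset$. A row with $x_\beta(0)=x_\beta(1)=0$ has $d_\beta(\delta)=1$ and therefore $d_\beta(\delta+1)=0$. For a row with $x_\beta(0)=1$, $d_\beta$ is undefined at $\delta$, and hence at $\delta+1$.

For $i\ge\delta$,
$$\{x:d_\beta(x)(i)=l\}=\bigcup_{t\in\mathcal U^l_i}\ \bigcap_{\xi\in\operatorname{dom}t}\{x:d_\beta(x)(\xi)=t(\xi)\}. \tag{3}$$
For $i<\delta$ the set $\{x:d_\beta(x)(i)=l\}$ is clopen, so by induction on $i$ all these sets are open in $2^{\delta\times\delta}$.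

## One stage of the construction: random colourings

We construct a system in $V$ by recursion on $j<\omega_1$. At stage $j$ the measure $\mu_j$ is already determined by (c) from the families $\mathcal U^l_i$, $i<j$, and we choose $\mathcal U^0_j,\mathcal U^1_j$. If no $\delta\le j$ is good, let both be empty. Otherwise proceed as follows.

**Definition (task).** A task at $j$ is a tuple $\tau=(\delta,n,(s_a)_{a<n},E,\Gamma,(l_a)_{a\in\Gamma})$ with $\delta\le j$ good, $0<n<\omega$, $s_a\in\mathrm{Fn}(j,2)$, $E\subseteq\delta$ finite, $\emptyset\ne\Gamma\subseteq n=\{0,\dots,n-1\}$, and $l_a\in2$.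

It asks, for almost every $x\in2^{\delta\times\delta}$ for which this is reasonable, for an $\alpha\in\delta\setminus E$ such that
$$s_a\subseteq d_{n\alpha+a}(x)\ \text{ for all }a<n\qquad\text{and}\qquad d_{n\alpha+a}(x)(j)=l_a\ \text{ for all }a\in\Gamma. \tag{4}$$
There are countably many tasks at $j$. Enumerate them as $(\tau_m)_{m\ge1}$, each one infinitely often. We build finite sets $\emptyset=I_0\subseteq I_1\subseteq\cdots\subseteq j$ and clopen sets $U^l_{j,m}=\{y\in2^j:y\restriction I_m\in W^l_m\}$ with $W^l_m\subseteq2^{I_m}$, increasing in $m$, with $U^0_{j,m}\cap U^1_{j,m}=\emptyset$ and $W^l_0=\emptyset$. Write $W_m=W^0_m\cup W^1_m$ and $U_{j,m}=U^0_{j,m}\cup U^1_{j,m}$.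

Now let $m\ge1$, and let $\tau_m=\tau$ be as above.

**Step 1 (the candidates).** We isolate the indices $\alpha$ that can still serve the task. For $x\in2^{\delta\times\delta}$ let $H_m(x)$ be the set of $\alpha\in\delta\setminus E$ such that

* $s_a\subseteq d_{n\alpha+a}(x)$ for all $a<n$, and
* for all $a\in\Gamma$: $I_{m-1}\subseteq\operatorname{dom}d_{n\alpha+a}(x)$ and $d_{n\alpha+a}(x)\restriction I_{m-1}\notin W_{m-1}$.

The last condition says that the row is determined on $I_{m-1}$, and that the previous steps of stage $j$ have not prescribed anything for it at $j$. Let $D_m=\{x:H_m(x)\text{ is infinite}\}$. By (3), "$\alpha\in H_m(x)$" is an open condition on $x$, so $D_m$ is Borel.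

**Step 2 (constants).** We fix how many trials are needed and which finite part of the array contains them. Let $\theta_m=\varepsilon_j2^{-m-1}$ and choose:

* $N$ with $(1-(\theta_m/2)^n)^N\le2^{-m}$;
* a finite $A_m\subseteq\delta$ with $\pi_\delta\{x\in D_m:|H_m(x)\cap A_m|<N\}\le2^{-m}$; this is possible because $\delta$ is countable and $H_m(x)$ is infinite for $x\in D_m$;
* a finite $J_m\subseteq\delta$ such that, outside a set of $x$ of $\pi_\delta$-measure at most $2^{-m}$, the patterns $x_{n\alpha+a}\restriction J_m$ $(\alpha\in A_m,\ a<n)$ are pairwise distinct; this is possible because for $\beta\ne\beta'$ the measure of $\{x:x_\beta\restriction J=x_{\beta'}\restriction J\}$ tends to $\pi_\delta\{x:x_\beta=x_{\beta'}\}=0$ as the finite set $J$ increases to $\delta$.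

For a feeling for the numbers: if $j$ is a limit, $n=1$ and $m=1$, then $\theta_1=\frac1{16}$, and $N=22$ suffices, as $(\frac{31}{32})^{22}<\frac12$.

**Step 3 (the random colouring).** We look for one colouring that is cheap in $\mu_j$ and serves most $x$. Choose $\rho:2^{J_m}\to\{0,1,*\}$ at random, with independent values, each of $0$ and $1$ having probability $\theta_m/2$. Let $R^l=\{y\in2^j:\rho(y\restriction J_m)=l\}$ and
$$\mathrm{Bad}(\rho)=\{x\in D_m:\text{no }\alpha\in H_m(x)\text{ satisfies }\rho(x_{n\alpha+a}\restriction J_m)=l_a\ \ \forall a\in\Gamma\}.$$
Each $y\in2^j$ lies in $R^0\cup R^1$ with probability $\theta_m$, so $\mathbb E\,\mu_j(R^0\cup R^1)=\theta_m$.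

Let $x\in D_m$ lie outside the two exceptional sets of Step 2. Then there are $N$ indices $\alpha\in H_m(x)\cap A_m$, and $H_m(x)$ does not depend on $\rho$. For each of them consider the event that $\rho(x_{n\alpha+a}\restriction J_m)=l_a$ for all $a\in\Gamma$. All patterns involved, for all these $\alpha$ and all $a\in\Gamma$, are distinct. So these events are independent, and each has probability $(\theta_m/2)^{|\Gamma|}\ge(\theta_m/2)^n$. Hence $x\in\mathrm{Bad}(\rho)$ with probability at most $(1-(\theta_m/2)^n)^N\le2^{-m}$. By Fubini, counting the exceptional sets in full,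
$$\mathbb E\,\pi_\delta(\mathrm{Bad}(\rho))\le3\cdot2^{-m},\qquad\text{so}\qquad\mathbb E\left[\frac{\mu_j(R^0\cup R^1)}{\theta_m}+\frac{\pi_\delta(\mathrm{Bad}(\rho))}{3\cdot2^{-m}}\right]\le2.$$
Fix $\rho=\rho_m$ for which the sum in brackets is at most $2$. Then
$$\mu_j(R^0\cup R^1)\le2\theta_m,\qquad\pi_\delta(\mathrm{Bad}(\rho_m))\le6\cdot2^{-m}. \tag{5}$$

**Step 4 (update).** We add the coloured set where nothing has been prescribed yet. Put $I_m=I_{m-1}\cup J_m$ and $U^l_{j,m}=U^l_{j,m-1}\cup(R^l\setminus U_{j,m-1})$. This set is determined by the coordinates in $I_m$, which defines $W^l_m$. Since $R^0\cap R^1=\emptyset$, also $U^0_{j,m}\cap U^1_{j,m}=\emptyset$.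

After all steps $m$, let $\mathcal U^l_j=\bigcup_mW^l_m$. Then $U^l_j=\bigcup_mU^l_{j,m}$.

**Proposition 7.** This defines a system in $V$. For $j<\omega_1$ and a task $\tau=(\delta,n,(s_a),E,\Gamma,(l_a))$ at $j$ let $Z_{j,\tau}$ be the set of all $x\in2^{\delta\times\delta}$ such that $x\in D_m$ for all $m$ with $\tau_m=\tau$, but no $\alpha\in\delta\setminus E$ satisfies (4). Then $\pi_\delta(Z_{j,\tau})=0$.

*Proof.* **Step 1 (it is a system).** For (a), let $t\in W^0_m$, $t'\in W^1_{m'}$ and $M=\max(m,m')$. Then $[t]\subseteq U^0_{j,M}$ and $[t']\subseteq U^1_{j,M}$ are disjoint, so $t$ and $t'$ are incompatible. For (b), by (5), $\mu_j(U^0_j\cup U^1_j)\le\sum_{m\ge1}2\theta_m=\sum_{m\ge1}\varepsilon_j2^{-m}=\varepsilon_j$. Condition (c) then defines $\mu_{j+1}$ and the limits.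

**Step 2 (success outside the bad set).** If $x\in D_m\setminus\mathrm{Bad}(\rho_m)$, then some $\alpha\in\delta\setminus E$ satisfies (4). To see this, take $\alpha\in H_m(x)$ witnessing $x\notin\mathrm{Bad}(\rho_m)$. Then $\alpha\notin E$ and $s_a\subseteq d_{n\alpha+a}$ for all $a<n$. Let $a\in\Gamma$ and $t=d_{n\alpha+a}\restriction I_m$. It is total on $I_m$, since $I_{m-1}\subseteq\operatorname{dom}d_{n\alpha+a}$ and $J_m\subseteq\delta$. Every $y\in[t]$ has $y\restriction I_{m-1}\notin W_{m-1}$, that is, $y\notin U_{j,m-1}$, and $\rho_m(y\restriction J_m)=\rho_m(x_{n\alpha+a}\restriction J_m)=l_a$. So $[t]\subseteq R^{l_a}\setminus U_{j,m-1}\subseteq U^{l_a}_{j,m}$. Hence $t\in W^{l_a}_m\subseteq\mathcal U^{l_a}_j$, and $d_{n\alpha+a}(j)=l_a$ by the definition of the determined part.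

**Step 3 (repetition).** By Step 2, $Z_{j,\tau}\subseteq\mathrm{Bad}(\rho_m)$ for each of the infinitely many $m$ with $\tau_m=\tau$. By (5), $\pi_\delta(Z_{j,\tau})\le6\cdot2^{-m}$ for all these $m$, so it is $0$. $\square$

Fix this system, and let $K$ and $\mu$ be as in Lemma 5.

**Evaluation in two universes.** The sets $Z_{j,\tau}$ will be applied to an array $x\in V[G]$, so we must say what $x\in Z_{j,\tau}$ means there. Let $\delta$ be good. A *formula* is an element of $V$ built from atoms "$x(\beta,\xi)=l$" $(\beta,\xi<\delta,\ l<2)$ by negation and by countable disjunctions of families in $V$; conjunctions are obtained from these. A formula $\Phi$ defines a set $B_\Phi\subseteq2^{\delta\times\delta}$ in $V$ and one in $V[G]$; we write $B_\Phi^V$ for the former, which is Borel. By (3), define formulas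
$$\Phi_{\beta,i,l}\ :=\ \text{“}x(\beta,i)=l\text{”}\ (i<\delta),\qquad\Phi_{\beta,i,l}\ :=\ \bigvee_{t\in\mathcal U^l_i}\ \bigwedge_{\xi\in\operatorname{dom}t}\Phi_{\beta,\xi,t(\xi)}\ (i\ge\delta).$$
By induction on $i$, both in $V$ and in $V[G]$, $x$ satisfies $\Phi_{\beta,i,l}$ if and only if $d_\beta(x)(i)=l$, where $d_\beta(x)$ is computed in the respective universe from the families $\mathcal U^l_i\in V$. So "$\alpha\in H_m(x)$" is expressed by
$$\bigwedge_{a<n}\ \bigwedge_{\xi\in\operatorname{dom}s_a}\Phi_{n\alpha+a,\xi,s_a(\xi)}\ \wedge\ \bigwedge_{a\in\Gamma}\ \bigvee_{v\in2^{I_{m-1}}\setminus W_{m-1}}\ \bigwedge_{\xi\in I_{m-1}}\Phi_{n\alpha+a,\xi,v(\xi)}$$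
for $\alpha\in\delta\setminus E$; "$x\in D_m$" by the conjunction over finite $e\subseteq\delta$ of the disjunction of these over $\alpha\in\delta\setminus(E\cup e)$; and (4) and "$x\in Z_{j,\tau}$" are expressed likewise. Whether we evaluate this formula or the defining condition of $Z_{j,\tau}$ in $V[G]$ makes no difference.

## All finite powers of $K$ are hereditarily separable

Work in $V[G]$. Suppose the assertion fails, and let $n\ge1$ be minimal such that $K^n$ is not hereditarily separable.

**Step 1 (a sequence of pairwise distinct points).** We turn the failure into a sequence to which distinctness of rows applies. Let $Y\subseteq K^n$ be nonseparable. By recursion choose $\vec y_\alpha\in Y$ with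
$$\vec y_\alpha\notin\overline{\{\vec y_\beta:\beta<\alpha\}}\qquad(\alpha<\omega_1). \tag{6}$$
Property (6) passes to uncountable subsequences, re-enumerated in type $\omega_1$. Conversely, the range of a sequence with (6) is not separable, because every countable subset of it is contained in some $\{\vec y_\beta:\beta<\alpha\}$. Write $\vec y_\alpha=(y^a_\alpha)_{a<n}$.

Suppose that some $v$ equals $y^a_\alpha$ for a fixed $a$ and uncountably many $\alpha$. Then $n>1$, as the $\vec y_\alpha$ are distinct. Pass to these $\alpha$ and delete the coordinate $a$. Property (6) persists: if a product neighbourhood of $\vec y_\alpha$ contains no earlier $\vec y_\beta$, then, since its factor number $a$ contains $v=y^a_\beta$ for all $\beta$, the product of the other factors contains no earlier shortened $\vec y_\beta$. So $K^{n-1}$ has a nonseparable subspace, against minimality of $n$. Hence each value occurs only countably often in each coordinate. For each $\alpha$ only countably many $\beta$ therefore satisfy $\{y^a_\alpha:a<n\}\cap\{y^a_\beta:a<n\}\ne\emptyset$, and by recursion we may thin out so that the sets $\{y^a_\alpha:a<n\}$, $\alpha<\omega_1$,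 are pairwise disjoint.

Suppose next that $y^a_\alpha=y^b_\alpha$ for some $a<b$ and uncountably many $\alpha$. Pass to these and delete the coordinate $b$. Again (6) persists: if $\prod_cO_c$ is a neighbourhood of $\vec y_\alpha$ containing no earlier $\vec y_\beta$, replace $O_a$ by $O_a\cap O_b$ and omit $O_b$. This contradicts minimality as before. So, discarding countably many $\alpha$, each $\vec y_\alpha$ has distinct entries.

Put $z_{n\alpha+a}=y^a_\alpha$. Then $(z_\beta)_{\beta<\omega_1}$ are pairwise distinct points of $K$.

**Step 2 (names and their law).** We produce the function that $\diamondsuit$ has to guess. Fix in $V$ a sequence of names $\dot z_\beta$, and $p\in G$ forcing that the $\dot z_\beta$ are pairwise distinct elements of $2^{\omega_1}$. Changing the names below $-p$, where we let $\dot z_\beta$ be the characteristic function of $\{\beta\}$, we may assume that $1$ forces this. In $V$ let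
$$\Lambda(q)=P\big([\![\forall(\beta,\xi)\in\operatorname{dom}q:\ \dot z_\beta(\xi)=q(\beta,\xi)]\!]\big),\qquad q\in\mathrm{Fn}(\omega_1\times\omega_1,2).$$
By Lemma 6, $S=\{\delta:\Lambda_\delta=\Lambda\restriction\mathrm{Fn}(\delta\times\delta,2)\}$ is stationary in $V$, and it remains so in $V[G]$, since every club of $V[G]$ contains one from $V$.

**Step 3 (choice of $\delta$).** We need $\delta$ to guess correctly, to separate the rows below it, and to reflect the sequence. By the ccc, for $\beta<\beta'<\omega_1$ the first place at which $\dot z_\beta$ and $\dot z_{\beta'}$ differ has only countably many possible values. So there is $\gamma(\beta,\beta')<\omega_1$ with $1\Vdash\dot z_\beta\restriction\gamma(\beta,\beta')\ne\dot z_{\beta'}\restriction\gamma(\beta,\beta')$. Let $C_0\in V$ be the club of nonzero limit $\delta$ closed under $\gamma$.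

In $V[G]$, for $\vec s\in\mathrm{Fn}(\omega_1,2)^n$ let $Q(\vec s)=\{\alpha:s_a\subseteq y^a_\alpha\ \forall a<n\}$. Let $C_1$ be the set of nonzero limit $\delta$ such that for all $\vec s\in\mathrm{Fn}(\delta,2)^n$: if $Q(\vec s)$ is countable, then $Q(\vec s)\subseteq\eta$ for some $\eta<\delta$; otherwise $Q(\vec s)\cap\delta$ is unbounded in $\delta$. This set contains a club: for $\eta<\omega_1$ the set $\mathrm{Fn}(\eta,2)^n$ is countable, so there is $e(\eta)<\omega_1$ such that for all $\vec s\in\mathrm{Fn}(\eta,2)^n$, $Q(\vec s)\subseteq e(\eta)$ if $Q(\vec s)$ is countable, and $Q(\vec s)\cap[\eta,e(\eta))\ne\emptyset$ otherwise. All nonzero limit $\delta$ closed under $e$ are in $C_1$, because each $\vec s\in\mathrm{Fn}(\delta,2)^n$ belongs to $\mathrm{Fn}(\eta,2)^n$ for all sufficiently large $\eta<\delta$.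

Fix $\delta\in S\cap C_0\cap C_1$.

**Step 4 ($\delta$ is good).** We check in $V$ that the construction took $\delta$ into account. Representing the Boolean values $[\![\dot z_\beta(\xi)=1]\!]$ $(\beta,\xi<\delta)$ by measurable subsets of $2^\kappa$, we get a measurable $f:2^\kappa\to2^{\delta\times\delta}$ such that $f^{-1}([q])$ represents $[\![\forall(\beta,\xi)\in\operatorname{dom}q:\dot z_\beta(\xi)=q(\beta,\xi)]\!]$. So the law of $f$ takes the value $\Lambda(q)=\Lambda_\delta(q)$ at $[q]$. Hence $\pi_\delta$ exists and is the law of $f$. Let $\beta<\beta'<\delta$ and $\gamma=\gamma(\beta,\beta')$; then $\gamma<\delta$. The set $\{w:f(w)_\beta\restriction\gamma=f(w)_{\beta'}\restriction\gamma\}$ is a countable intersection that represents $[\![\dot z_\beta\restriction\gamma=\dot z_{\beta'}\restriction\gamma]\!]=0$. So $\pi_\delta\{x:x_\beta=x_{\beta'}\}=0$.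

**Step 5 (the real array avoids the null sets).** In $V[G]$ let $x\in2^{\delta\times\delta}$, $x_\beta=z_\beta\restriction\delta$ for $\beta<\delta$, with name $\dot x$.

**Lemma 8.** For every formula $\Phi$, $[\![\dot x\in B_\Phi]\!]$ is the class of $f^{-1}(B^V_\Phi)$; so $P([\![\dot x\in B_\Phi]\!])=\pi_\delta(B_\Phi^V)$. Consequently $x\notin Z_{j,\tau}$ for every $j$ with $\delta\le j<\omega_1$ and every task $\tau$ at $j$ with first entry $\delta$.

*Proof.* Induction on $\Phi$. For atoms this is the choice of $f$. The step for negation is clear. If $\Phi=\bigvee_{i<\omega}\Phi_i$, then $[\![\dot x\in B_\Phi]\!]=\sup_i[\![\dot x\in B_{\Phi_i}]\!]$, which is the class of $\bigcup_if^{-1}(B^V_{\Phi_i})=f^{-1}(B^V_\Phi)$. The formula for $Z_{j,\tau}$ defines in $V$ a $\pi_\delta$-null set by Proposition 7, so $[\![\dot x\in Z_{j,\tau}]\!]=0$. $\square$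

Write $d_\beta=d^\delta_\beta(x)$ for $\beta<\delta$, computed in $V[G]$.

**Step 6 (determined parts are true).** Here membership in $K$ is used: $d_\beta\subseteq z_\beta$ for all $\beta<\delta$. On $\delta$ this holds by definition. If $i\ge\delta$, $d_\beta\restriction i\subseteq z_\beta$, and $d_\beta(i)=l$ through $t\in\mathcal U^l_i$ with $t\subseteq d_\beta\restriction i\subseteq z_\beta$, then $z_\beta(i)=l$ because $z_\beta\in K$. So the assertion follows by induction on $i$.

**Step 7 (approximating $\vec y_\delta$ by determined parts).** This is the core of the argument. Put $y^a=y^a_\delta$ for $a<n$.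

**Claim 9.** Let $\delta\le j\le\omega_1$. For every finite $I\subseteq j$ there are infinitely many $\alpha<\delta$ such that for all $a<n$: $I\subseteq\operatorname{dom}d_{n\alpha+a}$ and $d_{n\alpha+a}\restriction I=y^a\restriction I$.

*Proof.* Induction on $j$.

*The case $j=\delta$.* Let $s_a=y^a\restriction I$. Then $\delta\in Q(\vec s)$, so $Q(\vec s)\not\subseteq\eta$ for all $\eta<\delta$. As $\delta\in C_1$, $Q(\vec s)\cap\delta$ is unbounded in $\delta$, hence infinite. For $\alpha\in Q(\vec s)\cap\delta$ we have $d_{n\alpha+a}\restriction I=z_{n\alpha+a}\restriction I=y^a_\alpha\restriction I=y^a\restriction I$.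

*The case of a limit $j>\delta$, including $\omega_1$.* A finite $I\subseteq j$ is contained in some $j'$ with $\delta\le j'<j$.

*The step from $j$ to $j+1$.* Let $I\subseteq j+1$ be finite. By the induction hypothesis we may assume $j\in I$. We distinguish the $a$ for which the value $y^a(j)$ is prescribed from those for which it is free. Let $\Gamma$ be the set of $a<n$ such that $y^a\restriction j$ extends no element of $\mathcal U^0_j\cup\mathcal U^1_j$.

For $a\in\Gamma$ put $s_a=y^a\restriction(I\cap j)$ and $l_a=y^a(j)$. For $a\notin\Gamma$ choose $l$ and $t_a\in\mathcal U^l_j$ with $t_a\subseteq y^a$. Then $y^a(j)=l$ because $y^a\in K$. Put $s_a=(y^a\restriction(I\cap j))\cup t_a$. In this second case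
$$s_a\subseteq d_{n\alpha+a}\quad\text{implies}\quad d_{n\alpha+a}(j)=l=y^a(j), \tag{7}$$
because $t_a\subseteq d_{n\alpha+a}\restriction j$. In all cases $s_a\subseteq y^a\restriction j$.

If $\Gamma=\emptyset$, apply the induction hypothesis to the finite set $\bigcup_a\operatorname{dom}s_a\subseteq j$. It gives infinitely many $\alpha$ with $s_a\subseteq d_{n\alpha+a}$ for all $a$, and by (7) these are as required.

Let $\Gamma\ne\emptyset$. Let $E\subseteq\delta$ be any finite set, and consider the task $\tau=(\delta,n,(s_a)_{a<n},E,\Gamma,(l_a)_{a\in\Gamma})$ at $j$. It consists of finite data and lies in $V$. We show that $x\in D_m$ for every $m$ with $\tau_m=\tau$. Apply the induction hypothesis to $I_{m-1}\cup\bigcup_a\operatorname{dom}s_a$, where $I_{m-1}$ belongs to stage $j$. It gives infinitely many $\alpha$ such that each $d_{n\alpha+a}$, $a<n$, is defined on this set and agrees there with $y^a$. So $s_a\subseteq d_{n\alpha+a}$ for all $a<n$. For $a\in\Gamma$ we have $d_{n\alpha+a}\restriction I_{m-1}=y^a\restriction I_{m-1}\notin W_{m-1}$, since $W_{m-1}\subseteq\mathcal U^0_j\cup\mathcal U^1_j$ and $y^a\restriction j$ extends no element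 of the latter. Hence all these $\alpha\notin E$ belong to $H_m(x)$, which is therefore infinite. So $x\in D_m$.

By Lemma 8, $x\notin Z_{j,\tau}$. So there is $\alpha\in\delta\setminus E$ with (4): $s_a\subseteq d_{n\alpha+a}$ for all $a<n$, and $d_{n\alpha+a}(j)=l_a=y^a(j)$ for $a\in\Gamma$. For $a\notin\Gamma$ we have $d_{n\alpha+a}(j)=y^a(j)$ by (7). As $s_a\supseteq y^a\restriction(I\cap j)$, we get $d_{n\alpha+a}\restriction I=y^a\restriction I$ for all $a<n$. Since $E$ was arbitrary, there are infinitely many such $\alpha$. $\square$

**Step 8 (contradiction).** A basic neighbourhood of $\vec y_\delta$ in $K^n$ is given by a finite $I\subseteq\omega_1$: it consists of the $\vec y\in K^n$ whose entries agree with $y^0,\dots,y^{n-1}$ on $I$. By Claim 9 for $j=\omega_1$ there is $\alpha<\delta$ with $d_{n\alpha+a}\restriction I=y^a\restriction I$ for all $a<n$, and by Step 6 $d_{n\alpha+a}\subseteq z_{n\alpha+a}=y^a_\alpha$. So $\vec y_\alpha$ lies in this neighbourhood. Hence $\vec y_\delta\in\overline{\{\vec y_\alpha:\alpha<\delta\}}$, which contradicts (6).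

So all $K^n$ are hereditarily separable, and therefore countably tight. With Lemma 5 this proves part 2 of Theorem 1; part 1 is Proposition 4. $\blacksquare$
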